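\title{Homogeneous pseudoconvex Reinhardt domains}

\begin{abstract}
We prove the conjecture that every homogeneous pseudoconvex Reinhardt domain in $\mathbf C^n$ is algebraically equivalent to a product $B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^l\times(\mathbf C^*)^m$ of balls, planes and punctured planes. The same conclusion holds if the automorphism group has at most countably many orbits, and the numbers $n_i$, $l$, $m$ are biholomorphic invariants. The proof reduces the problem to the known bounded case by means of two invariants: the Kobayashi displacement of the deck transformations of the universal covering, and the null directions of the Kobayashi--Royden pseudometric. Examples show that pseudoconvexity cannot be dropped, and that homogeneity cannot be replaced by density of all orbits or by cocompactness.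
\end{abstract}

\section{Introduction}\label{sec:intro}

A domain $D\subset\mathbf C^n$ is a \emph{Reinhardt domain} if it is invariant under the action $(z_1,\dots,z_n)\mapsto(e^{i\theta_1}z_1,\dots,e^{i\theta_n}z_n)$ of the torus $(\mathbf R/2\pi\mathbf Z)^n$, and it is \emph{homogeneous} if the group $\operatorname{Aut}(D)$ of its holomorphic automorphisms acts transitively on it. The torus orbits have real dimension at most $n$, half that of $D$, so a homogeneous Reinhardt domain has many automorphisms besides the rotations, and one expects a short list of such domains.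

Three entries of the list are immediate. The space $\mathbf C^l$ is homogeneous under translations, and $(\mathbf C^*)^m$, where $\mathbf C^*=\mathbf C\setminus\{0\}$, under multiplications. The unit ball $B_p\subset\mathbf C^p$ is homogeneous under the unitary maps together with the maps
\[
(z_1,z')\mapsto\Bigl(\frac{z_1-a}{1-\bar az_1},\ \frac{\sqrt{1-|a|^2}\,z'}{1-\bar az_1}\Bigr),\qquad |a|<1 .
\]
Products of homogeneous Reinhardt domains are again such. We call the products
\begin{equation}\label{eq:model}
B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^l\times(\mathbf C^*)^m\qquad(k,l,m\ge0,\ \ n_i\ge1,\ \ n_1+\dots+n_k+l+m=n)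
\end{equation}
the \emph{model domains} in $\mathbf C^n$.

Monomial changes of coordinates produce further examples. An \emph{algebraic isomorphism} of $(\mathbf C^*)^n$ is a map $\varphi(z)=(c_1z^{a^1},\dots,c_nz^{a^n})$ with $c_j\in\mathbf C^*$, $z^{a^j}=z_1^{a_{j1}}\cdots z_n^{a_{jn}}$ and $A=(a_{jk})\in GL(n,\mathbf Z)$. In terms of $\operatorname{Log}z=(\log|z_1|,\dots,\log|z_n|)$ it is the integral affine map $\xi\mapsto A\xi+\operatorname{Log}c$. Two Reinhardt domains $D_1,D_2\subset\mathbf C^n$ are \emph{algebraically equivalent} if some algebraic isomorphism $\varphi$ satisfies $\varphi(D_1\cap(\mathbf C^*)^n)=D_2\cap(\mathbf C^*)^n$ and $\varphi|_{D_1\cap(\mathbf C^*)^n}$ extends to a biholomorphic map of $D_1$ onto $D_2$. This is an equivalence relation because algebraic isomorphisms form a group. Permutations of coordinates are algebraic equivalences, and so is the product of an algebraic equivalence with the identity map of a Reinhardt domain. For example, $\{|z|<|w|\}\subset\mathbf C^2$ is not a product, but $(z,w)\mapsto(z/w,w)$ is an algebraic equivalence onto $B_1\times\mathbf C^*$.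

For bounded domains the list is known. We use the following result without proof.

\begin{theorem}[the bounded case]\label{thm:bounded}
Every bounded homogeneous Reinhardt domain is algebraically equivalent to a product of balls $B_{n_1}\times\dots\times B_{n_k}$.
\end{theorem}

For unbounded domains the natural guess is that only the factors $\mathbf C$ and $\mathbf C^*$ have to be added. The domain $\mathbf C^2\setminus\{0\}$ shows that this needs a further hypothesis (Example~\ref{ex:hartogs}). The conjecture posed in \cite{HRD} is that pseudoconvexity suffices. Our first theorem is the statement of that conjecture.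

\begin{theorem}\label{thm:A}
Let $D\subset\mathbf C^n$ be a homogeneous pseudoconvex Reinhardt domain. Then $D$ is algebraically equivalent to $B_{n_1}\times\dots\times B_{n_k}\times\mathbf C^l\times(\mathbf C^*)^m$ for some integers $k,l,m\ge0$ and $n_i\ge1$ with $n_1+\dots+n_k+l+m=n$.
\end{theorem}

The automorphism group of an unbounded domain can be very large: $\operatorname{Aut}(\mathbf C^2)$ contains $(z,w)\mapsto(z,w+f(z))$ for every entire $f$. We therefore do not analyze the group. We use it only to show that certain continuous functions take countably many values, and so are constant. For this much less than transitivity is needed.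

\begin{theorem}\label{thm:B}
For a pseudoconvex Reinhardt domain $D\subset\mathbf C^n$ the following are equivalent:
\begin{itemize}
\item[(a)] $D$ is homogeneous;
\item[(b)] $\operatorname{Aut}(D)$ has at most countably many orbits in $D$;
\item[(c)] $D$ is algebraically equivalent to a model domain \eqref{eq:model}.
\end{itemize}
In this case the multiset $\{n_1,\dots,n_k\}$ and the numbers $l,m$ are uniquely determined by the biholomorphism class of $D$. In particular, two homogeneous pseudoconvex Reinhardt domains are biholomorphic if and only if they are algebraically equivalent.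
\end{theorem}

Model domains are homogeneous and algebraic equivalences are biholomorphic, so (c) implies (a); and (a) implies (b) trivially. Theorem~\ref{thm:A} is the implication from (a) to (c). What has to be proved is that (b) implies (c), and the uniqueness.

Section~\ref{sec:invariants} introduces the two invariants of the proof, and Section~\ref{sec:examples} computes them in three examples that contain the whole argument in miniature. Section~\ref{sec:log} describes $D$ by a convex set $\Omega\subset\mathbf R^n$; pseudoconvexity is used only there. Section~\ref{sec:schwarz} proves the one analytic estimate, a Schwarz lemma for monomials with real exponents. Section~\ref{sec:splitting} shows that (b) forces $D$ to be algebraically equivalent to $D_0\times\mathbf C^s\times(\mathbf C^*)^m$ with $D_0$ bounded, and Section~\ref{sec:bounded} applies Theorem~\ref{thm:bounded} to $D_0$. Hypothesis (b) enters three times: in Lemma~\ref{lem:displacement}, in Proposition~\ref{prop:dimension} and in Proposition~\ref{prop:D0}. Section~\ref{sec:unique} proves uniqueness, and Section~\ref{sec:sharp} shows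 that the hypotheses cannot be weakened much further.

\section{Two invariants}\label{sec:invariants}

Let $\Delta$ be the unit disc, with the Poincar\'e distance $\rho(a,b)=\tanh^{-1}|(a-b)/(1-\bar ba)|$. It equals the length $\int|\lambda'|/(1-|\lambda|^2)\,dt$ of the geodesic arc $t\mapsto\lambda(t)$ from $a$ to $b$.

\subsection*{The Kobayashi pseudodistance}
For a connected complex manifold $X$ and $x,y\in X$, let $k_X(x,y)$ be the infimum of $\sum_{i=1}^N\rho(a_i,b_i)$ over all chains of holomorphic discs $f_1,\dots,f_N\colon\Delta\to X$ and points $a_i,b_i\in\Delta$ with $f_1(a_1)=x$, $f_i(b_i)=f_{i+1}(a_{i+1})$, $f_N(b_N)=y$. This is a finite pseudodistance, continuous on $X\times X$, and holomorphic maps do not increase it; in particular biholomorphic maps preserve it. The Schwarz--Pick lemma gives $k_\Delta=\rho$. We use three consequences.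
\begin{itemize}
\item $k_{\mathbf C^m}=0$: the discs $\lambda\mapsto x+R\lambda(y-x)$ give $k_{\mathbf C^m}(x,y)\le\rho(0,1/R)$ for all $R>1$.
\item If $G\subset\mathbf C^p$ is a bounded domain, then $k_G(x,y)>0$ for $x\ne y$: a small multiple of a coordinate maps $G$ into $\Delta$ and separates $x$ from $y$.
\item For $H=\{\operatorname{Re}w<0\}$ and $a\in H$, the map $w\mapsto(w-a)/(w+\bar a)$ sends $H$ onto $\Delta$ and $a$ to $0$, so
\begin{equation}\label{eq:halfplane}
\tanh k_H(a,a+iT)=\frac{|T|}{\sqrt{4(\operatorname{Re}a)^2+T^2}}\qquad(T\in\mathbf R).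
\end{equation}
\end{itemize}

Let $D\subset\mathbf C^n$ be a domain and $P\colon X\to D$ its universal covering, with deck group $\Gamma$. The \emph{displacement function} of $\gamma\in\Gamma$ is the continuous function
\[
\delta_\gamma(x)=k_X(x,\gamma x),\qquad x\in X .
\]
It measures the size of a loop in $D$ based at $P(x)$. A single $\delta_\gamma$ need not be invariant, because automorphisms permute the classes of loops; but a countable family can only be permuted among itself, and this is enough.

\begin{lemma}\label{lem:displacement}
Suppose that $\Gamma$ is countable and that $\operatorname{Aut}(D)$ has at most countably many orbits in $D$. Then every $\delta_\gamma$ is constant on $X$.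
\end{lemma}

\begin{proof}
Put $V(x)=\{\delta_\gamma(x):\gamma\in\Gamma\}$, a countable set. Let $x,x'\in X$ and $F\in\operatorname{Aut}(D)$ with $F(Px)=Px'$. Since $X$ is simply connected, there is a holomorphic map $\tilde F\colon X\to X$ with $P\tilde F=FP$ and $\tilde Fx=x'$. By uniqueness of lifts, the lift of $F^{-1}$ that sends $x'$ to $x$ is inverse to $\tilde F$, so $\tilde F$ is biholomorphic. For $\gamma\in\Gamma$ the map $\gamma'=\tilde F^{-1}\gamma\tilde F$ satisfies $P\gamma'=F^{-1}P\gamma\tilde F=F^{-1}P\tilde F=P$, so $\gamma'\in\Gamma$, and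
\[
\delta_\gamma(x')=k_X(\tilde Fx,\gamma\tilde Fx)=k_X(\tilde Fx,\tilde F\gamma'x)=\delta_{\gamma'}(x)\in V(x).
\]
Choose $x_1,x_2,\dots\in X$ such that every orbit contains some $Px_i$. Then $\delta_\gamma(X)\subset\bigcup_iV(x_i)$ is countable. It is also an interval, being a continuous image of the connected space $X$. So it is a point.
\end{proof}

\subsection*{The null rank}
For a domain $D\subset\mathbf C^n$, $x\in D$ and $v\in\mathbf C^n$, the Kobayashi--Royden pseudometric is
\[
\kappa_D(x;v)=\inf\{1/R:\ R>0,\ \text{there is a holomorphic }f\colon\Delta\to D\text{ with }f(0)=x,\ f'(0)=Rv\}.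
\]
It is small when large discs pass through $x$ in the direction $v$. If $F\colon D\to D'$ is holomorphic, then $\kappa_{D'}(F(x);dF_xv)\le\kappa_D(x;v)$, and $\kappa_\Delta(a;v)=|v|/(1-|a|^2)$ by the Schwarz--Pick lemma. Let $N_x=\{v\in\mathbf C^n:\kappa_D(x;v)=0\}$. We do not need to know whether $N_x$ is a linear subspace; we define the \emph{null rank}
\[
\nu(x)=\dim_{\mathbf C}\operatorname{span}_{\mathbf C}N_x .
\]
For $F\in\operatorname{Aut}(D)$ we have $dF_x(N_x)=N_{F(x)}$, so $\nu$ is constant on orbits. If $f\colon\mathbf C\to D$ is holomorphic, the discs $\lambda\mapsto f(R\lambda)$ show that $f'(0)\in N_{f(0)}$.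

\section{Three examples}\label{sec:examples}

\begin{example}[the punctured disc]\label{ex:punctured}
Let $D=\Delta\setminus\{0\}$. The universal covering is $\exp\colon H\to D$, with deck transformations $\zeta\mapsto\zeta+2\pi i\gamma$, $\gamma\in\mathbf Z$. By \eqref{eq:halfplane},
\[
\tanh\delta_1(\zeta)=\frac{\pi}{\sqrt{(\operatorname{Re}\zeta)^2+\pi^2}},
\]
which is not constant: $\delta_1\to\infty$ as $\operatorname{Re}\zeta\to0$. By Lemma~\ref{lem:displacement}, $D$ has uncountably many orbits, although the covering $H$ is homogeneous. Proposition~\ref{prop:base} generalizes this computation.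
\end{example}

\begin{example}[a real exponent]\label{ex:exponent}
For $b\in\mathbf R$ let $D_b=\{(z,w)\in\mathbf C\times\mathbf C^*:|z|<|w|^b\}$. Its preimage under $(z,\zeta)\mapsto(z,e^\zeta)$ is $X=\{|z|<e^{b\operatorname{Re}\zeta}\}$, and $t=ze^{-b\zeta}$ identifies $X$ with $\Delta\times\mathbf C$. So for every $b$ the universal covering is homogeneous, and only the deck group can detect $b$. In the coordinates $(t,\zeta)$ it acts by $\gamma(t,\zeta)=(e^{-2\pi ib\gamma}t,\zeta+2\pi i\gamma)$. We have $k_{\Delta\times\mathbf C}((t,\zeta),(t',\zeta'))=\rho(t,t')$: the projection gives $\ge$; for $t\neq t'$ the graph of the affine function with values $\zeta,\zeta'$ at $t,t'$ gives $\le$, and for $t=t'$ so does $k_{\mathbf C}=0$. Hence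
\[
\delta_\gamma(t,\zeta)=\rho(t,e^{-2\pi ib\gamma}t).
\]
This vanishes for $t=0$, and it is constant only if $b\gamma\in\mathbf Z$. So $D_b$ has uncountably many orbits for $b\notin\mathbf Z$, while for $b\in\mathbf Z$ the map $(z,w)\mapsto(zw^{-b},w)$ is an algebraic equivalence onto $\Delta\times\mathbf C^*$. Proposition~\ref{prop:integral} generalizes this computation.
\end{example}

\begin{example}[no loops]\label{ex:noloops}
For $a>0$ let $E_a=\{z\in\mathbf C^2:|z_1||z_2|^a<1\}$. This domain is star-shaped about $0$, so there are no displacement functions to use. Both coordinate axes lie in $E_a$, hence $\nu(0)=2$. For $a=1$ the function $f=z_1z_2$ maps $E_1$ into $\Delta$, so $N_x\subset\ker df_x$ and $\nu(x)\le1$ for $x\ne0$; thus $E_1$ is not homogeneous. For irrational $a$ no such function exists. Indeed, if $f=\sum c_{jk}z_1^jz_2^k$ is bounded on $E_a$, Cauchy's estimate bounds each term by $\sup|f|$; along the curve $(\frac12e^{-a\tau},e^{\tau})$, $\tau\in\mathbf R$, the monomial $z_1^jz_2^k$ is bounded only if $k=aj$, that is, $j=k=0$. So $f$ is constant. Lemma~\ref{lem:schwarz} is the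 substitute for the missing function $z_1z_2^a$: it shows that every $v\in N_x$ still satisfies $v_1/x_1+av_2/x_2=0$ when $x_1x_2\ne0$.
\end{example}

\section{The logarithmic image}\label{sec:log}

From here to the end of Section~\ref{sec:bounded}, $D\subset\mathbf C^n$ is a pseudoconvex Reinhardt domain. We put $\log0=-\infty$, and $\mathbf C^0$ and $\mathbf R^0$ are points. The facts in Proposition~\ref{prop:log} are standard (see for example \cite{JP}); we recall the proofs to show how pseudoconvexity is used.

A domain in $\mathbf C^n$ is \emph{pseudoconvex} if it has a continuous plurisubharmonic exhaustion function, equivalently if it is a domain of holomorphy. We use this in the following form: if $D\subset D'$ are domains, $D$ is pseudoconvex, and every holomorphic function on $D$ extends holomorphically to $D'$, then $D'=D$. We also use \emph{Bochner's tube theorem}: if $\Omega\subset\mathbf R^n$ is open and connected, every holomorphic function on $\Omega+i\mathbf R^n$ extends to $\operatorname{conv}(\Omega)+i\mathbf R^n$; and the \emph{separation theorem}: if $\Omega\subset\mathbf R^N$ is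 nonempty, open and convex and $b\notin\Omega$, there is a linear functional $\ell\ne0$ with $\ell<\ell(b)$ on $\Omega$.

Let $\Omega=\operatorname{Log}(D\cap(\mathbf C^*)^n)\subset\mathbf R^n$, so that $D\cap(\mathbf C^*)^n=\operatorname{Log}^{-1}(\Omega)$. After a permutation of coordinates, $D$ meets $\{z_j=0\}$ exactly for $j\le r$. Put $m=n-r$, and write points of $D\subset\mathbf C^r\times(\mathbf C^*)^m$ as $(z,w)$ and points of $\mathbf R^n=\mathbf R^r\times\mathbf R^m$ as $(\xi,y)$.

\begin{proposition}\label{prop:log}
\begin{itemize}
\item[(i)] $\Omega$ is a nonempty open convex set.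
\item[(ii)] If $j\le r$, $x\in D$ and $|\lambda|\le1$, then $(x_1,\dots,\lambda x_j,\dots,x_n)\in D$. In particular $\Omega-\mathbf R_{\ge0}e_j\subset\Omega$.
\item[(iii)] A point $(z,w)\in\mathbf C^r\times(\mathbf C^*)^m$ lies in $D$ if and only if there is $(\xi,y)\in\Omega$ with $y=\operatorname{Log}w$ and $\log|z_j|\le\xi_j$ for all $j\le r$.
\end{itemize}
\end{proposition}

\begin{proof}
(i) The complement of the coordinate hyperplanes in the domain $D$ is nonempty, open and connected, so $\Omega$ is nonempty, open and connected. The tube $T=\Omega+i\mathbf R^n$ is the preimage of $D$ under $\zeta\mapsto e^\zeta=(e^{\zeta_1},\dots,e^{\zeta_n})$. If $\psi\ge0$ is a continuous plurisubharmonic exhaustion of $D$, then $\psi(e^\zeta)+\|\zeta\|^2$ is one of $T$. So $T$ is pseudoconvex, and Bochner's theorem gives $\Omega=\operatorname{conv}(\Omega)$.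

(ii) Let $D'$ be the set of all points $(x_1,\dots,\lambda x_j,\dots,x_n)$ with $x\in D$, $|\lambda|\le1$. It contains $D$ and is connected. Every point of $D'$ has a neighborhood $U$ consisting of points $(x_1,\dots,\lambda x_j,\dots,x_n)$ with $|\lambda|\le1$ and $x$ in a fixed compact set $K\subset D$. To see this, write the point with the help of $x^0\in D$ and $\lambda^0$, and let $K$ be a compact neighborhood of $x^0$ in $D$. If $\lambda^0\ne0$, take for $U$ the image of $K$ under the homeomorphism that multiplies $x_j$ by $\lambda^0$; if $x^0_j=0$, take $U=K$; if $\lambda^0=0\neq x^0_j$, take the points with $|x_j|<|x^0_j|$ and the other coordinates near those of $x^0$. So $D'$ is a domain.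

A holomorphic function $f$ on $D$ has a Laurent expansion $\sum_{a\in\mathbf Z^n}c_ax^a$ that converges normally on $D$, and $c_a$ is a Cauchy integral over any torus $\{|x_k|=R_k\}$ in $D\cap(\mathbf C^*)^n$. The set $D\cap\{x_j=0\}$ is nonempty and open in the hyperplane, so it contains a point whose other coordinates are nonzero. For a torus near that point the circle $|x_j|=R_j$ bounds a disc on which $f$ is holomorphic, so $c_a=0$ if $a_j<0$. For $a_j\ge0$ we have $\sup_U|x^a|\le\sup_K|x^a|$. Hence the series converges locally normally on $D'$, every $f$ extends to $D'$, and $D'=D$.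

(iii) If $(\xi,y)\in\Omega$, then $\operatorname{Log}^{-1}(\xi,y)\subset D$, and (ii) allows us to shrink $z_1,\dots,z_r$ one at a time. Conversely, if $(z,w)\in D$, the vanishing $z_j$ can be replaced by small nonzero numbers without leaving the open set $D$, and $\operatorname{Log}$ of the new point serves as $(\xi,y)$.
\end{proof}

\subsection*{The universal covering}
Let $\Omega'\subset\mathbf R^m$ be the image of $\Omega$ under $(\xi,y)\mapsto y$; it is nonempty, open and convex. By Proposition~\ref{prop:log}(iii), $\operatorname{Log}w\in\Omega'$ for all $(z,w)\in D$, and $(0,w)\in D$ if and only if $\operatorname{Log}w\in\Omega'$. Put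
\[
X=\{(z,\zeta)\in\mathbf C^r\times\mathbf C^m:(z,e^\zeta)\in D\},\qquad P(z,\zeta)=(z,e^\zeta).
\]
Then $P\colon X\to D$ is a covering. By Proposition~\ref{prop:log}(ii) the maps $(z,\zeta)\mapsto(tz,\zeta)$, $t\in[0,1]$, deform $X$ within itself onto the convex set $\{0\}\times(\Omega'+i\mathbf R^m)$. So $X$ is contractible and $P$ is the universal covering. Its deck group is $\Gamma=\mathbf Z^m$, acting by $\gamma(z,\zeta)=(z,\zeta+2\pi i\gamma)$.

\subsection*{The lineality space}
Let $L=\{a\in\mathbf R^n:\Omega+\mathbf Ra=\Omega\}$ and $d=\dim L$; the set $L$ is a linear subspace because $\Omega+\mathbf R(a+a')\subset\Omega+\mathbf Ra+\mathbf Ra'$. For a model domain \eqref{eq:model}, $L$ is spanned by the last $l+m$ coordinate vectors.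

\begin{lemma}\label{lem:basis}
The annihilator of $L$ has a basis $\ell^1,\dots,\ell^{n-d}$ of functionals that are bounded above on $\Omega$.
\end{lemma}

\begin{proof}
Let $W$ be the span of the functionals bounded above on $\Omega$. Such a functional is bounded above on a line in each direction $a\in L$, so it vanishes on $L$. Conversely, by the separation theorem $\Omega$ is an intersection of half-spaces $\{\ell<c\}$ with $\ell\in W$; a vector annihilated by $W$ preserves each of them, so it lies in $L$. Thus $W$ is the annihilator of $L$, and a spanning set contains a basis.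
\end{proof}

\section{A Schwarz lemma for real exponents}\label{sec:schwarz}

Let $\ell(\xi)=\sum_{k=1}^n\ell_k\xi_k$ be a nonzero functional with $\ell\le c$ on $\Omega$. We would like to apply the Schwarz lemma to the ``monomial'' $\prod x_k^{\ell_k}$, whose modulus is at most $e^c$. Along a disc $f\colon\Delta\to D$ its logarithm $\sum\ell_k\log f_k$ is a holomorphic function as long as the $f_k$ have no zeros. They may have zeros when $k\le r$. We divide these out by Blaschke factors, which have modulus $1$ on the circle and so preserve the bound, and we estimate the cost.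

For $j\le r$ we have $\ell_j\ge0$, because $\ell(\xi)-t\ell_j\le c$ for $\xi\in\Omega$ and all $t\ge0$. Hence
\[
u_\ell(x)=\sum_{\ell_k\ne0}\ell_k\log|x_k|
\]
is a continuous function $D\to[-\infty,\infty)$, and $Z_\ell=\{u_\ell=-\infty\}$ is the closed set of points of $D$ with $x_k=0$ for some $k$ with $\ell_k\neq0$. Since $\Omega$ is open and $\ell\ne0$, we have $\ell<c$ on $\Omega$, and Proposition~\ref{prop:log}(iii) gives $u_\ell(z,w)\le\ell(\xi,\operatorname{Log}w)<c$. For $x\in D\setminus Z_\ell$ and $v\in\mathbf C^n$ put
\[
M(x)=c-u_\ell(x)>0,\qquad \theta_x(v)=\sum_{\ell_k\ne0}\ell_k\frac{v_k}{x_k},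
\]
and let $\mu=\min\{\ell_k:k\le r,\ \ell_k>0\}$, with $\mu=\infty$ and $e^{M/\mu}=1$ if there is no such $k$.

\begin{lemma}\label{lem:schwarz}
For $x\in D\setminus Z_\ell$, $v\in\mathbf C^n$ and $M=M(x)$,
\[
|\theta_x(v)|\le2Me^{M/\mu}\,\kappa_D(x;v).
\]
\end{lemma}

For $D=\Delta$, $\ell=1$, $c=0$ we have $M=\log(1/|x|)$ and $\mu=1$, and the lemma reads $1-|x|^2\le2\log(1/|x|)$. This inequality, which is $\log s\le s-1$ for $s=|x|^2$, is also the key to the general case.

\begin{proof}
Let $f\colon\Delta\to D$ be holomorphic with $f(0)=x$ and $f'(0)=Rv$. The components $f_k$ with $k>r$ have no zeros. Those with $k\le r$ and $\ell_k>0$ do not vanish at $0$, so their zeros are isolated, and for all but countably many $\tau\in(0,1)$ they have no zero on $|\lambda|=\tau$. Fix such a $\tau$ and let $\tilde f(\lambda)=f(\tau\lambda)$, which is holomorphic near $\overline\Delta$.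

For $k\le r$ with $\ell_k>0$ write $\tilde f_k=b_kg_k$, where $b_k$ is the product of the factors $(\lambda-a)/(1-\bar a\lambda)$ over the zeros $a$ of $\tilde f_k$ in $\Delta$, counted with multiplicity. For $k>r$ put $g_k=\tilde f_k$. The $g_k$ are holomorphic and zero-free on a disc of radius greater than $1$, so $h=\sum_{\ell_k\neq0}\ell_k\log g_k$ is holomorphic there for any choice of branches. List all the zeros as $a_1,\dots,a_N$, and give a zero $a_i$ of $\tilde f_k$ the weight $m_i=\ell_k\ge\mu$. All $a_i$ are nonzero. On $|\lambda|=1$ we have $|b_k|=1$, so $\operatorname{Re}h=u_\ell(\tilde f)<c$; by the maximum principle $\operatorname{Re}h<c$ on $\Delta$. At the origin,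
\[
\operatorname{Re}h(0)=u_\ell(x)+A,\qquad A=\sum_im_i\log\frac1{|a_i|}\ge0 .
\]
Therefore $A<M$, and $\mu\log(1/|a_i|)\le A<M$ gives $1/|a_i|\le e^{M/\mu}$: the zeros cannot be close to the origin.

The function $G=c-h$ has positive real part, so $(G-G(0))/(G+\overline{G(0)})$ maps $\Delta$ into $\Delta$, fixes $0$, and has derivative $G'(0)/(2\operatorname{Re}G(0))$ at $0$. The Schwarz lemma gives $|h'(0)|\le2(c-\operatorname{Re}h(0))=2(M-A)$. The logarithmic derivative of $(\lambda-a)/(1-\bar a\lambda)$ at $0$ is $\bar a-1/a$, of modulus $(1-|a|^2)/|a|$. Hence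
\[
\tau R\,\theta_x(v)=\sum_{\ell_k\ne0}\ell_k\frac{\tilde f_k'(0)}{\tilde f_k(0)}=h'(0)+\sum_im_i\Bigl(\bar a_i-\frac1{a_i}\Bigr),
\]
and, by $1-|a_i|^2\le2\log(1/|a_i|)$,
\[
\tau R\,|\theta_x(v)|\le2(M-A)+e^{M/\mu}\sum_i2m_i\log\frac1{|a_i|}=2(M-A)+2Ae^{M/\mu}\le2Me^{M/\mu}.
\]
Let $\tau\to1$, divide by $R$, and take the infimum over $f$.
\end{proof}

Fix a basis $\ell^1,\dots,\ell^{n-d}$ as in Lemma~\ref{lem:basis} and put $Z=\bigcup_iZ_{\ell^i}$, a subset of $D$ that does not meet $(\mathbf C^*)^n$.

\begin{corollary}\label{cor:rank}
$\nu(x)\le d$ for all $x\in D\setminus Z$.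
\end{corollary}

\begin{proof}
Let $\theta^i_x$ be the form that belongs to $\ell^i$. By Lemma~\ref{lem:schwarz}, $N_x\subset\bigcap_i\ker\theta^i_x$. Put $s_k=1/x_k$ if $x_k\ne0$ and $s_k=1$ otherwise. If $x_k=0$, then $\ell^i_k=0$ for all $i$, since $x\notin Z$. So the $k$th coefficient of $\theta_x^i$ is $s_k\ell^i_k$ in all cases: the matrix of the $\theta^i_x$ is the real matrix $(\ell^i_k)$ of rank $n-d$ times an invertible diagonal matrix. The common kernel has complex dimension $d$.
\end{proof}

The next lemma integrates Lemma~\ref{lem:schwarz}. It is needed only for domains that are not assumed homogeneous.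

\begin{lemma}\label{lem:distance}
Let $q\in D\setminus Z_\ell$. Then for all $y\in Z_\ell$
\[
k_D(q,y)\ \ge\ \varepsilon:=\int_{M(q)}^\infty\frac{ds}{2se^{s/\mu}}\ >\ 0 .
\]
\end{lemma}

\begin{proof}
Take a chain $(f_i,a_i,b_i)_{i\le N}$ from $q$ to $y$. Join $a_i$ to $b_i$ by a geodesic arc in $\Delta$, map it by $f_i$, and concatenate the images to a piecewise $C^1$ curve $\sigma\colon[0,1]\to D$ from $q$ to $y$. On a piece where $\sigma=f_i\circ\lambda$ we have $\kappa_D(\sigma;\sigma')\le\kappa_\Delta(\lambda;\lambda')=:\omega$. The function $\omega$ is piecewise continuous and $\int_0^1\omega\,dt=\sum\rho(a_i,b_i)$. (This is the elementary half of Royden's theorem, which says that $k_D$ is the infimum of the $\kappa_D$-lengths of curves.)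

Let $t_0>0$ be the first time at which $\sigma$ meets the closed set $Z_\ell$. On $[0,t_0)$ the function $M(\sigma(t))$ is continuous and piecewise $C^1$, with derivative $-\operatorname{Re}\theta_\sigma(\sigma')$ because $\frac d{dt}\log|\sigma_k|=\operatorname{Re}(\sigma_k'/\sigma_k)$. Put $\Psi(M)=\int_{M(q)}^M(2se^{s/\mu})^{-1}ds$. By Lemma~\ref{lem:schwarz},
\[
\Bigl|\frac d{dt}\Psi(M(\sigma(t)))\Bigr|\le\frac{|\theta_\sigma(\sigma')|}{2Me^{M/\mu}}\le\kappa_D(\sigma;\sigma')\le\omega(t),
\]
so $\Psi(M(\sigma(t)))\le\sum\rho(a_i,b_i)$ for $t<t_0$. As $t\to t_0$, $M(\sigma(t))\to\infty$ and the left side tends to $\varepsilon$. Take the infimum over chains.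
\end{proof}

\section{Splitting off the factors $\mathbf C$ and $\mathbf C^*$}\label{sec:splitting}

In this section and the next, $\operatorname{Aut}(D)$ has at most countably many orbits in $D$.

\subsection*{The coordinates $w$}
By Lemma~\ref{lem:displacement} the displacement functions $\delta_\gamma$, $\gamma\in\mathbf Z^m$, are constant. As in Example~\ref{ex:punctured}, they would blow up at a boundary point of $\Omega'$.

\begin{proposition}\label{prop:base}
$\Omega'=\mathbf R^m$, and $\delta_\gamma\equiv0$ for all $\gamma\in\mathbf Z^m$. In particular, if $D\subset(\mathbf C^*)^n$, then $D=(\mathbf C^*)^n$.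
\end{proposition}

\begin{proof}
Suppose $\Omega'\ne\mathbf R^m$. Let $b$ be a boundary point of $\Omega'$, let $\ell\ne0$ be a functional on $\mathbf R^m$ with $\ell<\ell(b)$ on $\Omega'$, and let $\gamma$ be a standard basis vector with $\ell(\gamma)\neq0$. Extend $\ell$ complex linearly to $\mathbf C^m$. Since $\operatorname{Re}\zeta\in\Omega'$ for $(z,\zeta)\in X$, the function $h(z,\zeta)=\ell(\zeta)-\ell(b)$ maps $X$ into $H$. For $y\in\Omega'$ we have $(0,y)\in X$, and with $\epsilon=\ell(b)-\ell(y)>0$,
\[
\delta_\gamma(0,y)\ge k_H\bigl(h(0,y),h(0,y+2\pi i\gamma)\bigr)=k_H\bigl(-\epsilon,-\epsilon+2\pi i\ell(\gamma)\bigr).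
\]
As $y\to b$ we have $\epsilon\to0$, and the right side tends to $\infty$ by \eqref{eq:halfplane}. This contradicts the constancy of $\delta_\gamma$. So $\Omega'=\mathbf R^m$ and $\{0\}\times\mathbf C^m\subset X$. Then $\delta_\gamma(0,\zeta)\le k_{\mathbf C^m}(\zeta,\zeta+2\pi i\gamma)=0$ for every $\gamma$, and the constant value of $\delta_\gamma$ is $0$. If $D\subset(\mathbf C^*)^n$, then $r=0$ and $\Omega=\Omega'=\mathbf R^n$.
\end{proof}

\subsection*{The coordinates $z$}
In a model domain the coordinates $z_j$, $j\le r$, are either bounded or free. In $D$, boundedness can hold only up to a monomial in $w$, as in Example~\ref{ex:exponent}. We therefore let $\Pi_j\subset\mathbf R\times\mathbf R^m$ be the image of $\Omega$ under $(\xi,y)\mapsto(\xi_j,y)$, a nonempty open convex set, and put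
\[
I=\{j\le r:\Pi_j=\mathbf R\times\mathbf R^m\},\qquad s=|I|,\qquad p=r-s .
\]
Let $j\le r$, $j\notin I$. The separation theorem gives $a\xi_j+\beta\cdot y<c$ on $\Omega$ with $(a,\beta)\neq0$. Here $a\ge0$ by Proposition~\ref{prop:log}(ii), and $a\ne0$ since otherwise $\beta\cdot y$ would be bounded above on $\Omega'=\mathbf R^m$, forcing $\beta=0$. Dividing by $a$, we find $b_j\in\mathbf R^m$ and $c_j\in\mathbf R$ with
\begin{equation}\label{eq:majorant}
\xi_j<b_j\cdot y+c_j\quad\text{on }\Omega\qquad(j\le r,\ j\notin I).
\end{equation}

Membership in $I$ says only that each coordinate $z_j$, $j\in I$, is separately unrestricted. In $E_a$ we have $I=\{1,2\}$, yet $E_a\neq\mathbf C^2$; there $d=1<2=s+m$. The null rank excludes this.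

\begin{proposition}\label{prop:dimension}
$d\ge s+m$.
\end{proposition}

\begin{proof}
Let $x_0=(0,\dots,0;1,\dots,1)$, which lies in $D$ since $\Omega'=\mathbf R^m$. For $j\in I$ and $\lambda\in\mathbf C$ there is $(\xi,0)\in\Omega$ with $\xi_j\ge\log|\lambda|$, so $(\lambda e_j;1,\dots,1)\in D$ by Proposition~\ref{prop:log}(iii). For $k\le m$ the curve $\lambda\mapsto(0;1,\dots,e^\lambda,\dots,1)$, with $e^\lambda$ in the $k$th place, lies in $D$ for all $\lambda\in\mathbf C$. The tangent vectors at $x_0$ of these $s+m$ entire curves are distinct standard basis vectors, so $\nu(x_0)\ge s+m$.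

Suppose $d<s+m$. Then $S=\{x\in D:\nu(x)>d\}$ is an $\operatorname{Aut}(D)$-invariant set with $x_0\in S$, and $S\subset Z$ by Corollary~\ref{cor:rank}. If $D$ is homogeneous, then $S=D\not\subset Z$, and we are done. In general $\nu$ need not be continuous, so we pass to the function $g(x)=\inf_{y\in S}k_D(x,y)$. It satisfies $|g(x)-g(x')|\le k_D(x,x')$, so it is continuous, and it is constant on orbits, so it takes countably many values. Hence $g$ is constant, equal to $g(x_0)=0$. On the other hand, let $q\in D\cap(\mathbf C^*)^n$. Lemma~\ref{lem:distance} gives numbers $\varepsilon_i>0$ with $k_D(q,y)\ge\varepsilon_i$ for $y\in Z_{\ell^i}$, so $g(q)\ge\min_i\varepsilon_i>0$, a contradiction.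
\end{proof}

Permute the first $r$ coordinates so that $I=\{p+1,\dots,r\}$, and from now on write points of $D$ as $(z,u,w)\in\mathbf C^p\times\mathbf C^s\times(\mathbf C^*)^m$ and points of $\mathbf R^n$ as $(\xi,\beta,y)\in\mathbf R^p\times\mathbf R^s\times\mathbf R^m$. Let $B$ be the $p\times m$ matrix with rows $b_j=(b_{j1},\dots,b_{jm})$, and let $D_0=\{t\in\mathbf C^p:(t,0,1)\in D\}$, where $1=(1,\dots,1)$.

\begin{proposition}\label{prop:shape}
$D_0$ is a bounded Reinhardt domain, and
\begin{equation}\label{eq:shape}
D=\Bigl\{(z,u,w)\in\mathbf C^p\times\mathbf C^s\times(\mathbf C^*)^m:\ \Bigl(z_j\prod_{k=1}^m|w_k|^{-b_{jk}}\Bigr)_{j\le p}\in D_0\Bigr\}.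
\end{equation}
\end{proposition}

\begin{proof}
We first determine $L$. Let $(\alpha,\beta,\eta)\in L$ and fix a point of $\Omega$ with first component $\xi$ and last component $y$. By \eqref{eq:majorant}, $\xi_j+t\alpha_j<b_j\cdot(y+t\eta)+c_j$ for all $t\in\mathbf R$, which forces $\alpha_j=b_j\cdot\eta$. So $L$ lies in the space $\{(B\eta,\beta,\eta)\}$ of dimension $s+m$, and by Proposition~\ref{prop:dimension}
\[
L=\{(B\eta,\beta,\eta):\beta\in\mathbf R^s,\ \eta\in\mathbf R^m\}.
\]
Let $\Omega_0=\{\xi\in\mathbf R^p:(\xi,0,0)\in\Omega\}$. Subtracting the vector $(By,\beta,y)\in L$, we see that $(\xi,\beta,y)\in\Omega$ if and only if $\xi-By\in\Omega_0$. There is no condition on $\beta$, so by Proposition~\ref{prop:log}(iii), $(z,u,w)\in D$ if and only if there is $\xi^0\in\Omega_0$ with $\log|z_j|-b_j\cdot\operatorname{Log}w\le\xi^0_j$ for all $j\le p$. For $u=0$, $w=1$ this says that $t\in D_0$ if and only if there is $\xi^0\in\Omega_0$ with $\log|t_j|\le\xi_j^0$ for all $j$. Comparing the two conditions gives \eqref{eq:shape}. The set $D_0$ is open and invariant under the torus, contains $0$,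 and is star-shaped about $0$ by Proposition~\ref{prop:log}(ii). It is bounded because $\xi^0_j<c_j$ on $\Omega_0$ by \eqref{eq:majorant}.
\end{proof}

\subsection*{The exponents}
So far the $b_{jk}$ are real numbers. The vanishing of the displacement functions makes them integers, as in Example~\ref{ex:exponent}.

\begin{proposition}\label{prop:integral}
The matrix $B$ has integer entries, and $D$ is algebraically equivalent to $D_0\times\mathbf C^s\times(\mathbf C^*)^m$.
\end{proposition}

\begin{proof}
If $p=0$, then \eqref{eq:shape} says $D=\mathbf C^s\times(\mathbf C^*)^m$. Let $p\ge1$. On the covering the real powers are single-valued: the map $Q(z,u,\zeta)=(z_je^{-b_j\cdot\zeta})_{j\le p}$ is holomorphic on $X$, and it takes values in $D_0$ by \eqref{eq:shape}, because $|e^{-b_j\cdot\zeta}|=\prod_k|e^{\zeta_k}|^{-b_{jk}}$ and $D_0$ is a Reinhardt domain. For $x\in X$ and $\gamma\in\mathbf Z^m$, Proposition~\ref{prop:base} gives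
\[
k_{D_0}(Q(x),Q(\gamma x))\le k_X(x,\gamma x)=0,
\]
and since $D_0$ is bounded, $Q(\gamma x)=Q(x)$. For $x=(t,0,0)$ with $t\in D_0\cap(\mathbf C^*)^p$ this reads $t_je^{-2\pi ib_j\cdot\gamma}=t_j$. So $b_j\cdot\gamma\in\mathbf Z$ for all $\gamma\in\mathbf Z^m$, that is, $b_j\in\mathbf Z^m$.

Now $\varphi(z,u,w)=((z_jw^{-b_j})_j,u,w)$ has a triangular integer exponent matrix with ones on the diagonal, so it is an algebraic isomorphism. The same formula defines a biholomorphic self-map of $\mathbf C^p\times\mathbf C^s\times(\mathbf C^*)^m$ that preserves $(\mathbf C^*)^n$, and by \eqref{eq:shape} it maps $D$ onto $D_0\times\mathbf C^s\times(\mathbf C^*)^m$.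
\end{proof}

\section{The bounded factor}\label{sec:bounded}

To apply Theorem~\ref{thm:bounded} we must know that $D_0$ is homogeneous. Liouville's theorem lets automorphisms descend to the bounded factor.

\begin{lemma}\label{lem:liouville}
Let $G\subset\mathbf C^p$ and $G'\subset\mathbf C^{p'}$ be bounded domains, $E=\mathbf C^l\times(\mathbf C^*)^m$, $E'=\mathbf C^{l'}\times(\mathbf C^*)^{m'}$, and let $\pi,\pi'$ be the projections of $G\times E$ and $G'\times E'$ onto $G$ and $G'$. For every biholomorphic map $F\colon G\times E\to G'\times E'$ there is a biholomorphic map $F_1\colon G\to G'$ with $\pi'F=F_1\pi$.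
\end{lemma}

\begin{proof}
For fixed $t\in G$ the map $(u,\zeta)\mapsto\pi'F(t,u,e^\zeta)$ is bounded and holomorphic on $\mathbf C^{l+m}$, hence constant. So $\pi'F=F_1\pi$ with $F_1(t)=\pi'F(t,0,1)$ holomorphic. In the same way $\pi F^{-1}=F_1'\pi'$. Then $F_1'F_1\pi=F'_1\pi'F=\pi$ and $F_1F_1'\pi'=F_1\pi F^{-1}=\pi'$, so $F_1'$ is inverse to $F_1$.
\end{proof}

\begin{proposition}\label{prop:D0}
$D_0$ is homogeneous.
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:integral}, $D$ is biholomorphic to $Y=D_0\times\mathbf C^s\times(\mathbf C^*)^m$. By Lemma~\ref{lem:liouville}, the projection $Y\to D_0$ maps each orbit of $\operatorname{Aut}(Y)$ into an orbit of $\operatorname{Aut}(D_0)$. If $D$ is homogeneous, this finishes the proof. In general it shows that $\operatorname{Aut}(D_0)$ has at most countably many orbits. By a theorem of H.~Cartan, the automorphism group of a bounded domain is a Lie group that acts properly: if $F_i\in\operatorname{Aut}(D_0)$ and $F_i(x)\to y\in D_0$, a subsequence of $(F_i)$ converges locally uniformly to an automorphism. So the orbits are closed in $D_0$.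 By Baire's theorem one of these countably many closed sets has an interior point. That orbit is open, since the group moves the interior point to any other point of the orbit. Being nonempty, open and closed in the connected set $D_0$, it equals $D_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A} and of the equivalence in Theorem~\ref{thm:B}]
It remains to deduce (c) from (b). If $p=0$, then after a permutation of coordinates $D=\mathbf C^s\times(\mathbf C^*)^m$. If $p\ge1$, then $D_0$ is a bounded homogeneous Reinhardt domain by Propositions~\ref{prop:shape} and~\ref{prop:D0}, so Theorem~\ref{thm:bounded} gives an algebraic equivalence of $D_0$ with a product $B_{n_1}\times\dots\times B_{n_k}$. Its product with the identity of $\mathbf C^s\times(\mathbf C^*)^m$, composed with the equivalence of Proposition~\ref{prop:integral}, is an algebraic equivalence of $D$ with the model domain \eqref{eq:model} with $l=s$.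
\end{proof}

\section{Uniqueness of the model}\label{sec:unique}

\begin{proof}[Proof of the uniqueness in Theorem~\ref{thm:B}]
Let $F\colon G\times\mathbf C^l\times(\mathbf C^*)^m\to G'\times\mathbf C^{l'}\times(\mathbf C^*)^{m'}$ be biholomorphic, with $G=\prod_{i=1}^kB_{n_i}$ and $G'=\prod_{j=1}^{k'}B_{n'_j}$. The first integral homology groups are $\mathbf Z^m$ and $\mathbf Z^{m'}$, so $m=m'$. By Lemma~\ref{lem:liouville} there is a biholomorphic map $F_1\colon G\to G'$. Thus $G$ and $G'$ have the same dimension $p$, and $l=l'$. If $p=0$, then $k=k'=0$; let $p\geq1$.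

Since $G'$ is homogeneous, we may assume $F_1(0)=0$. Cartan's theorem on circular domains says that a biholomorphic map between bounded domains that contain $0$ and are invariant under $t\mapsto e^{i\theta}t$ is linear if it fixes $0$. So $F_1$ is the restriction of a linear isomorphism $T$ of $\mathbf C^p$, and $T(\overline G)=\overline{G'}$, $T(\partial G)=\partial G'$.

We recover the $n_i$ from the segments in $\overline G$. Write $t=(t_1,\dots,t_k)$ with $t_i\in\mathbf C^{n_i}$. For $t\in\partial G$ let $J(t)=\{i:\|t_i\|=1\}\ne\emptyset$, and let $A(t)$ be the set of $v\in\mathbf C^p$ with $t+\lambda v\in\overline G$ for all real $\lambda$ near $0$. If $\|t_i\|<1$, there is no condition on $v_i$. If $\|t_i\|=1$, the identity $\|t_i+\lambda v_i\|^2+\|t_i-\lambda v_i\|^2=2+2\lambda^2\|v_i\|^2$ forces $v_i=0$. So $A(t)=E_{J(t)}$, where $E_J=\{v:v_i=0\text{ for }i\in J\}$. Every nonempty $J\subset\{1,\dots,k\}$ occurs as some $J(t)$, and $E_J\subset E_{J'}$ if and only if $J\supset J'$. Hence the maximal members of the family $\{A(t):t\in\partial G\}$ are the $k$ distinct subspaces $E_{\{1\}},\dots,E_{\{k\}}$,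 of codimensions $n_1,\dots,n_k$. The map $T$ carries $A(t)$ onto the corresponding space for $G'$ at $Tt$, so it induces a bijection of the two families that preserves inclusion and codimension. Therefore $\{n_i\}=\{n'_j\}$ as multisets.

Finally, let $D,D'$ be biholomorphic homogeneous pseudoconvex Reinhardt domains. They are algebraically equivalent to model domains, which are biholomorphic to each other and so differ only in the order of the balls, that is, by a permutation of coordinates. Hence $D$ and $D'$ are algebraically equivalent. The converse holds by definition.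
\end{proof}

\section{Sharpness of the hypotheses}\label{sec:sharp}

\begin{example}[pseudoconvexity cannot be dropped]\label{ex:hartogs}
The Reinhardt domain $\mathbf C^2\setminus\{0\}$ is homogeneous under $GL(2,\mathbf C)$. It is not pseudoconvex, since by Hartogs' theorem every holomorphic function on it extends to $\mathbf C^2$. Model domains are pseudoconvex, as products of pseudoconvex domains, and a biholomorphic map transports plurisubharmonic exhaustion functions. So $\mathbf C^2\setminus\{0\}$ is not biholomorphic to a model domain. The step that fails is Proposition~\ref{prop:log}(ii): the domain meets $\{z_1=0\}$ and contains $(1,0)$, but not $(0,0)$.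
\end{example}

The other two examples have half-spaces as logarithmic images. For a nonzero functional $\ell$ on $\mathbf R^n$ let $u=\ell\circ\operatorname{Log}$ on $(\mathbf C^*)^n$ and $D_\ell=\{z\in(\mathbf C^*)^n:u(z)<0\}$.

\begin{lemma}\label{lem:halfspace}
\begin{itemize}
\item[(i)] $D_\ell$ is a pseudoconvex Reinhardt domain on which $\operatorname{Aut}(D_\ell)$ has uncountably many orbits. So conditions \textup{(a)}, \textup{(b)}, \textup{(c)} of Theorem~\ref{thm:B} all fail for $D_\ell$.
\item[(ii)] Each level set $\{u=c\}$, $c<0$, is contained in one orbit.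
\item[(iii)] If $C\in GL(n,\mathbf Z)$ and $\ell\circ C=s\ell$ with $s>0$, there is $\varphi\in\operatorname{Aut}(D_\ell)$ with $u\circ\varphi=su$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) $D_\ell=\operatorname{Log}^{-1}\{\ell<0\}$ is homeomorphic to the product of a half-space and a torus, so it is connected. The function $u$ is pluriharmonic and $c\mapsto-1/c$ is convex on $(-\infty,0)$ and increasing, so $-1/u+\sum_j(|z_j|^2+|z_j|^{-2})$ is a plurisubharmonic exhaustion function. Since $D_\ell\subset(\mathbf C^*)^n$ and $D_\ell\ne(\mathbf C^*)^n$, Proposition~\ref{prop:base} shows that (b) fails.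

(ii) If $u(z)=u(z')$, then $a=\operatorname{Log}z'-\operatorname{Log}z\in\ker\ell$. The map $x\mapsto(e^{a_k}x_k)_k$ preserves $u$, and followed by a rotation it sends $z$ to $z'$.

(iii) Let $\varphi$ be the algebraic isomorphism with matrix $C$ and all $c_j=1$. Then $\operatorname{Log}\circ\varphi=C\circ\operatorname{Log}$, so $u\circ\varphi=su$, and $\varphi$ and $\varphi^{-1}$ preserve $\{u<0\}$.
\end{proof}

These domains show why Lemma~\ref{lem:displacement} needs countably many orbits: automorphisms as in (iii) connect different levels of $u$ by permuting the displacement functions, none of which has to be constant.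

\begin{example}[homogeneity cannot be replaced by density of all orbits]\label{ex:dense}
The cubic $x^3-3x+1$ takes the values $-1,3,1,-1,3$ at $x=-2,-1,0,1,2$. So it has three real roots and no root $\pm1$, and it is therefore irreducible over $\mathbf Q$. Let $\alpha$ be a root, $\ell(v)=v_1+\alpha v_2+\alpha^2v_3$, and
\[
D=D_\ell=\{z\in(\mathbf C^*)^3:|z_1||z_2|^\alpha|z_3|^{\alpha^2}<1\}.
\]
Dirichlet's unit theorem says that the unit group of an order in a number field with $r_1$ real embeddings and $r_2$ pairs of complex embeddings is finitely generated of rank $r_1+r_2-1$. So $\mathbf Z[\alpha]^*$ has rank $2$, and so has the subgroup $U$ of positive units, whose index is $2$. A subgroup of $\mathbf R$ is cyclic or dense, and $\log U$ is not cyclic; hence $U$ is dense in $\mathbf R_{>0}$. The functional $\ell$ maps $\mathbf Z^3$ bijectively onto $\mathbf Z[\alpha]$, so multiplication by $s\in U$ corresponds to a matrix $C\in GL(3,\mathbf Z)$ with $\ell(Cv)=s\ell(v)$ for $v\in\mathbf Z^3$, and by linearity for $v\in\mathbf R^3$. By Lemma~\ref{lem:halfspace}(ii),(iii), the orbit of $x\in D$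 contains the level sets $\{u=su(x)\}$, $s\in U$. Given $z\in D$, choose $s_i\in U$ with $s_iu(x)\to u(z)$; the points $(e^{s_iu(x)-u(z)}z_1,z_2,z_3)$ lie in the orbit of $x$ and tend to $z$. So every orbit is dense in $D$, while (c) fails by Lemma~\ref{lem:halfspace}(i).
\end{example}

\begin{example}[homogeneity cannot be replaced by cocompactness]\label{ex:cocompact}
Let $\tau=(1+\sqrt5)/2$, so $\tau^2=\tau+1$, let $\ell(v)=v_1+\tau v_2$, and
\[
D=D_\ell=\{z\in(\mathbf C^*)^2:|z_1||z_2|^\tau<1\}.
\]
The matrix $C$ of $(z_1,z_2)\mapsto(z_2,z_1z_2)$ has determinant $-1$, and $\ell(Cv)=v_2+\tau(v_1+v_2)=\tau v_1+\tau^2v_2=\tau\ell(v)$. Every negative number lies in $[-\tau,-1]$ after multiplication by a suitable power $\tau^k$, $k\in\mathbf Z$. On the compact set $K=\{|z_2|=1,\ -\tau\le\log|z_1|\le-1\}\subset D$ the function $u$ takes all values in $[-\tau,-1]$. By Lemma~\ref{lem:halfspace}(ii),(iii), $K$ meets every orbit, while (c) fails by Lemma~\ref{lem:halfspace}(i).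
\end{example}

\begin{thebibliography}{9}

\bibitem{HRD}
\emph{Homogeneous Reinhardt domains containing no coordinate hyperplanes},
\texttt{https://\allowbreak projecteuclid.org/\allowbreak accountAjax/\allowbreak Download?\allowbreak downloadType=\allowbreak journal\%20article\&\allowbreak urlId=\allowbreak 10.2996\%2Fkmj\%2F\allowbreak 1396008257\&\allowbreak isResultClick=True}
(doi:\texttt{10.2996/\allowbreak kmj/\allowbreak 1396008257\&\allowbreak isresultclick=true}).

\bibitem{JP}
Jarnicki and Pflug,
\emph{First Steps in Several Complex Variables: Reinhardt Domains}.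

\end{thebibliography}
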